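\title{Subspaces with the same centralizer in chief factors of finite solvable groups}

\begin{abstract}
Let $V$ be a complemented chief factor of a finite solvable group $G$, regarded as a vector space of dimension $m$ over the field $\operatorname{End}_G(V)$ of order $q$. We ask whether every subspace $W$ of $V$ contains a subspace of absolutely bounded dimension with the same pointwise centralizer in $G$. The answer is no, and wreath products give counterexamples over every finite field. We also determine the order of growth of the best bound $\Gamma_q(m)$. For $q\ge 3$ it lies between $\lfloor\log_q((q-1)m+1)\rfloor$ and $\lfloor\frac{13}{2}\log_q m+\log_q(q+1)\rfloor+1$, and it equals $2$ when $m\ge2$ and $q\ge m^{13/2}+1$.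
\end{abstract}

\section{The question and the results}\label{sec:intro}

All groups in this paper are finite, actions are written on the right, and maps are composed from left to right. A \emph{$G$-module} is a finite abelian group, written additively, on which $G$ acts by automorphisms. It is \emph{irreducible} if it is nonzero and has no $G$-invariant subgroup other than $0$ and itself.

A \emph{chief factor} of $G$ is a quotient $N/M$, where $M<N$ are normal subgroups of $G$ and $N/M$ is a minimal normal subgroup of $G/M$. It is \emph{complemented} if there is a subgroup $L$ with $M\le L\le G$, $LN=G$ and $L\cap N=M$. If $G$ is solvable, every chief factor is elementary abelian, and conjugation makes it an irreducible $G$-module. For an irreducible $G$-module $V$, the ring $F=\operatorname{End}_G(V)$ of additive maps commuting with $G$ is a finite division ring by Schur's lemma, hence a finite field. So $V$ is an $F$-vector space on which $G$ acts $F$-linearly; subspaces and dimensions of $V$ are always taken over $F$. For $W\subseteq V$ let $C_G(W)=\{g\in G: wg=w \text{ for all } w\in W\}$. The following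 question is posed as Conjecture~2 in \cite{IMS}.

\medskip
\noindent\textbf{Question.} \emph{Is there a constant $\gamma$ such that, for every solvable group $G$, every $G$-module $V$ isomorphic to a complemented chief factor of $G$, and every subspace $W\le V$, there is a subspace $W^*\le W$ with $C_G(W^*)=C_G(W)$ and $\dim W^*\le\gamma$?}
\medskip

The question concerns intersections of maximal subgroups. Let $G=V\rtimes H$ with $V$ an irreducible $H$-module. A subgroup containing $H$ has the form $YH$ with $Y\le V$ invariant under $H$, so $H$ and its conjugates $H^v=v^{-1}Hv$ $(v\in V)$ are maximal in $G$. Since $v^{-1}hv=h\cdot(v-vh)$ with $v-vh\in V$, we have $H\cap H^v=C_H(v)$. Hence $\bigcap_{w\in W}H^w=C_H(W)$, while $H\cap H^{w_1}\cap\dots\cap H^{w_k}=C_H(W^*)$ if $w_1,\dots,w_k$ span $W^*$. In this situation the question asks whether the intersection of the $|W|$ maximal subgroups $H^w$ is already the intersection of $H$ with at most $\gamma$ of them.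

The simplest cases suggest a positive answer. If $G/C_G(V)$ is abelian, its image in $\operatorname{Aut}(V)$ lies in $F^\times$, so $\dim V=1$ and $\gamma=1$ suffices. One vector also suffices whenever no nonidentity element of $G/C_G(V)$ fixes a nonzero vector. In general one expects a few ``generic'' vectors of $W$ to be fixed only by the elements that fix all of $W$. But a vector space over a small field may have no generic vectors, and the answer is negative.

\begin{theorem}\label{thm:A}
For every $d\ge1$ there are a solvable group $G$, a complemented chief factor $V$ of $G$ with $\operatorname{End}_G(V)=\mathbb F_3$, and a subspace $W\le V$ with $\dim W=d$, such that $C_G(W^*)\ne C_G(W)$ for every proper subspace $W^*<W$. Hence any $W^*\le W$ with $C_G(W^*)=C_G(W)$ equals $W$ and has dimension $d$, and no constant $\gamma$ exists.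
\end{theorem}

In these examples $\dim V=(3^d-1)/2$ is exponentially larger than $d$. The second theorem shows that this cannot be avoided. For a prime power $q$ and $m\ge1$, let $\Gamma_q(m)$ be the least integer $k\ge0$ with the following property: for every solvable group $G$, every $V$ isomorphic to a complemented chief factor of $G$ with $|\operatorname{End}_G(V)|=q$ and $\dim V=m$, and every subspace $W\le V$, there is $W^*\le W$ with $C_G(W^*)=C_G(W)$ and $\dim W^*\le k$. The choice $W^*=W$ gives the trivial bound $\Gamma_q(m)\le m$.

\begin{theorem}\label{thm:B}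
Let $q$ be a prime power and $m\ge1$.
\begin{enumerate}
\item[(1)] If $k\ge1$ is an integer with $q^k>(q+1)m^{13/2}$, then $\Gamma_q(m)\le k$. Hence
\[\Gamma_q(m)\le\Bigl\lfloor\tfrac{13}{2}\log_q m+\log_q(q+1)\Bigr\rfloor+1 .\]
\item[(2)] If $q\ge3$, then $\Gamma_q(m)\ge\lfloor\log_q((q-1)m+1)\rfloor$ for all $m$, and $\Gamma_q(m)\ge2$ for $m\ge2$. If $q=2$ and $m$ is even, then $\Gamma_2(m)\ge\lfloor\log_2(\frac m2+1)\rfloor$.
\item[(3)] If $m\ge2$ and $q\ge m^{13/2}+1$, then $\Gamma_q(m)=2$.
\item[(4)] For a set $\mathcal S$ of pairs $(q,m)$ with $q\ge3$, we have $\sup_{\mathcal S}\Gamma_q(m)<\infty$ if and only if $\sup_{\mathcal S}\log_q m<\infty$.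
\end{enumerate}
In particular, $\Gamma_q(m)$ is unbounded for every fixed $q$, and there $\Gamma_q(m)=\Theta(\log m)$ (for $q=2$, along even $m$).
\end{theorem}

Apart from textbook facts, the only external result used is the P\'alfy--Wolf bound on the order of a completely reducible solvable linear group, which enters the proof of part (1).

\section{Fixed spaces}\label{sec:fixed}

Let a group $G$ act $F$-linearly on a finite-dimensional vector space $V$ over $F=\mathbb F_q$. For a subspace $W\le V$, let $\delta_G(W)$ be the least dimension of a subspace $W^*\le W$ with $C_G(W^*)=C_G(W)$. We first replace chief factors by linear groups.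

\begin{lemma}\label{lem:reduce}
\begin{enumerate}
\item[(a)] Let $V$ be an irreducible $G$-module and $H$ the image of $G$ in $\operatorname{Aut}(V)$. Then $\operatorname{End}_G(V)=\operatorname{End}_H(V)$, and for subspaces $W^*\le W$ we have $C_G(W^*)=C_G(W)$ if and only if $C_H(W^*)=C_H(W)$.
\item[(b)] Let $H\le\operatorname{Aut}(V)$ be solvable and irreducible. Then $G=V\rtimes H$ is solvable, $V$ is a complemented chief factor of $G$, and the image of $G$ in $\operatorname{Aut}(V)$ is $H$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The groups $G$ and $H$ induce the same maps on $V$, and $C_G(W)$ is the full preimage of $C_H(W)$ under the surjection $G\to H$.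

(b) Both $V$ and $G/V\cong H$ are solvable. As $V$ is abelian, $G$ acts on it by conjugation through $H$; so $V$ is a minimal normal subgroup, and $H$ is a complement of $V=V/1$.
\end{proof}

Thus the word ``complemented'' imposes no restriction on the linear group induced on $V$. A lower bound for $\Gamma_q(m)$ needs only an irreducible solvable group $H\le\operatorname{Aut}(V)$ with $|\operatorname{End}_H(V)|=q$ and $\dim V=m$, and the upper bound will be proved for all irreducible modules.

For $g\in G$ the \emph{fixed space} $C_W(g)=\{w\in W:wg=w\}$ is a subspace of $W$. We call it \emph{proper} if it is not all of $W$.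

\begin{lemma}\label{lem:fixed}
Let $W^*\le W\le V$.
\begin{enumerate}
\item[(a)] $C_G(W^*)=C_G(W)$ if and only if $W^*$ is contained in no proper fixed space of $W$.
\item[(b)] Let $\mathcal X$ be a family of proper subspaces of $W$ such that every proper fixed space is contained in a member of $\mathcal X$, and let $k\ge1$. If the proportion of tuples in $W^k$ that lie in $X^k$ for some $X\in\mathcal X$ is less than $1$, then $\delta_G(W)\le k$. This holds in particular if $|\mathcal X|<q^k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Always $C_G(W)\le C_G(W^*)$, and $g\in C_G(W^*)\setminus C_G(W)$ means $W^*\le C_W(g)\ne W$.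

(b) Choose $(w_1,\dots,w_k)\in W^k$ lying in no $X^k$. Its span $W^*$ has dimension at most $k$ and is contained in no member of $\mathcal X$, hence in no proper fixed space; apply (a). A proper subspace $X$ accounts for a proportion $(|X|/|W|)^k\le q^{-k}$ of the tuples, which gives the last sentence.
\end{proof}

The lemma shows both directions of the problem. By (a), the worst case $\delta_G(W)=\dim W$ occurs exactly when every hyperplane of $W$ is a fixed space; Section~\ref{sec:lower} builds solvable groups in which this happens. By (b), a logarithmic upper bound would follow if the proper fixed spaces could be controlled by polynomially many subspaces; Sections~\ref{sec:ideas}--\ref{sec:upper} prove a substitute for this.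

\section{Wreath products and the lower bounds}\label{sec:lower}

In a monomial group over $\mathbb F_3$, the sign change $r_i$ in coordinate $i$ fixes exactly the vectors whose $i$th coordinate is $0$. To make every hyperplane of $W$ a fixed space, we embed $W$ so that the coordinate functions run through all functionals on $W$ up to scalars.

\begin{example}\label{ex:F3}
Let $V=\mathbb F_3^4$, and let $H$ be generated by the sign changes $r_1,\dots,r_4$ and the cyclic shift of the coordinates. Up to sign, the nonzero functionals on $\mathbb F_3^2$ are $x$, $y$, $x+y$, $x-y$. Put $W=\{(x,\,y,\,x+y,\,x-y):x,y\in\mathbb F_3\}$. The four lines of the plane $W$ are spanned by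
\[(0,1,1,-1),\qquad(1,0,1,1),\qquad(1,-1,0,-1),\qquad(1,1,-1,0).\]
The $i$th of these vectors has its zero in position $i$, so the $i$th line is $C_W(r_i)$. Every line of $W$ is a proper fixed space, and $\delta_H(W)=2$.
\end{example}

Over $\mathbb F_2$ there are no sign changes, so we allow the coordinate lines to be replaced by larger blocks. Let $U$ be an irreducible module for a group $K\le\operatorname{Aut}(U)$, and let $T$ be a permutation group on $\{1,\dots,n\}$. The \emph{wreath product} $K\wr T=K^n\rtimes T$ acts on $V=U^n=U_1\oplus\dots\oplus U_n$: the $i$th factor $K_{(i)}$ of $K^n$ acts as $K$ on $U_i$ and trivially on the other summands, and $t\in T$ moves the $i$th component to position $it$.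

\begin{lemma}\label{lem:wreath}
Let $1\ne K\le\operatorname{Aut}(U)$ be solvable and irreducible with $\operatorname{End}_K(U)=F$, and let $T$ be solvable and transitive. Then $K$ fixes no nonzero vector of $U$, and $H=K\wr T$ is solvable and irreducible on $V=U^n$ with $\operatorname{End}_H(V)=F$.
\end{lemma}

\begin{proof}
The vectors fixed by $K$ form a $K$-invariant subgroup of $U$, which is proper because $K\ne1$; so it is $0$. The group $H$ is solvable as an extension of $K^n$ by $T$.

Let $Y\ne0$ be an $H$-invariant subgroup of $V$, and let $v\in Y$ have $i$th component $v_i\ne0$. Choose $\kappa\in K_{(i)}$ with $v_i\kappa\ne v_i$. Then $v-v\kappa$ is a nonzero element of $Y\cap U_i$, so $U_i\le Y$ by irreducibility of $U$, and $Y=V$ by transitivity of $T$.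

Let $\varphi\in\operatorname{End}_H(V)$. The summand $U_i$ is the set of vectors fixed by all $K_{(j)}$ with $j\ne i$, so $U_i\varphi\le U_i$, and $\varphi$ acts on $U_i$ as a scalar $c_i\in F$. Since $\varphi$ commutes with $t\in T$, we get $c_i=c_{it}$, and all $c_i$ are equal. Conversely, scalars from $F$ commute with $H$.
\end{proof}

We use two choices of $(U,K)$.
\begin{itemize}
\item[(I)] $q\ge3$, $U=\mathbb F_q$, $K=\mathbb F_q^\times\ne1$. A $K$-invariant subgroup of $\mathbb F_q$ is an ideal, so $U$ is irreducible. An additive map $\varphi$ commuting with $K$ satisfies $x\varphi=x\cdot(1\varphi)$, so $\operatorname{End}_K(U)=\mathbb F_q$.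
\item[(II)] $q=2$, $U=\mathbb F_2^2$, $K=\mathrm{GL}(2,2)\cong S_3$, acting as the full symmetric group on the three nonzero vectors. So $U$ is irreducible. Each $v\neq0$ is the only nonzero vector fixed by the transposition of the other two, so $v\varphi\in\{0,v\}$ for $\varphi\in\operatorname{End}_K(U)$. As $\varphi$ is zero or injective, $\varphi\in\{0,1\}=\mathbb F_2$.
\end{itemize}

\begin{proposition}\label{prop:simplex}
In the situation of Lemma~\ref{lem:wreath}, let $|F|=q$ and let $d\ge1$ satisfy $\frac{q^d-1}{q-1}\le n$. Then $V$ has a subspace $W$ of dimension $d$ such that $C_H(W^*)\ne C_H(W)$ for every proper subspace $W^*<W$.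
\end{proposition}

\begin{proof}
The dual of $X=F^d$ has $\frac{q^d-1}{q-1}\le n$ one-dimensional subspaces. So there are nonzero functionals $f_1,\dots,f_n$ on $X$, repetitions allowed, such that every nonzero functional is a multiple of some $f_i$. Fix $0\ne v\in U$, and define the $F$-linear map $\theta\colon X\to V$ by $x\theta=(f_1(x)v,\dots,f_n(x)v)$. The $f_i$ span the dual of $X$, so $\theta$ is injective and $W=X\theta$ has dimension $d$.

Let $W^*<W$ be proper, with preimage $X^*<X$. Some nonzero functional vanishes on $X^*$, so some $f_i$ does, and every vector of $W^*$ has $i$th component $0$. Choose $\kappa\in K_{(i)}$ moving the vector $v$ in position $i$. Then $\kappa$ centralizes $W^*$. But there is $x\in X$ with $f_i(x)=1$, and $\kappa$ moves $x\theta\in W$.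
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $(U,K)$ of type (I) with $q=3$, let $n=(3^d-1)/2$, and let $T$ be cyclic of order $n$, acting regularly. Let $W$ be as in Proposition~\ref{prop:simplex} and $G=V\rtimes H$. By Lemmas~\ref{lem:wreath} and~\ref{lem:reduce}, $G$ is solvable, $V$ is a complemented chief factor with $\operatorname{End}_G(V)=\mathbb F_3$, and $C_G(W^*)\ne C_G(W)$ for every proper $W^*<W$.
\end{proof}

For large $q$ the proposition gives $d=2$ only when $n\ge q+1$, because it spends one coordinate on each of the $q+1$ lines of a plane. Elements that interchange two coordinates do the same work in any dimension $m\ge2$.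

\begin{proposition}\label{prop:two}
If $q\ge3$ and $m\ge2$, then $\Gamma_q(m)\ge2$.
\end{proposition}

\begin{proof}
Index the standard basis $e_i$ of $V=\mathbb F_q^m$ by $\mathbb Z/m$, and let $T$ be the group of permutations $i\mapsto\pm i+c$ of $\mathbb Z/m$. It is transitive, it is solvable because the translations form a cyclic normal subgroup of index at most $2$, and it contains $s\colon i\mapsto3-i$, which interchanges $1$ and $2$. By Lemma~\ref{lem:wreath}, $H=\mathbb F_q^\times\wr T$ is solvable and irreducible with $\operatorname{End}_H(V)=\mathbb F_q$. Let $W=\langle e_1,e_2\rangle$. We show that every line $\ell$ of $W$ is a fixed space; then $\delta_H(W)=2$ by Lemma~\ref{lem:fixed}(a), and Lemma~\ref{lem:reduce} finishes the proof.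

If $\ell=\langle e_1\rangle$, the diagonal matrix whose only entry $c\ne1$ is in position $2$ fixes $e_1$ and moves $e_2$; for $\ell=\langle e_2\rangle$ put $c$ in position $1$. If $\ell=\langle xe_1+ye_2\rangle$ with $xy\ne0$, consider the element of $H$ given by
\[e_1\mapsto x^{-1}y\,e_2,\qquad e_2\mapsto y^{-1}x\,e_1,\qquad e_i\mapsto e_{is}\quad(i\ne1,2).\]
It sends $xe_1+ye_2$ to $ye_2+xe_1$, so it centralizes $\ell$, and it moves $e_1$.
\end{proof}

The reflection $s$ is needed for this $W$. If $m\ge3$ and $T$ consists of translations only, an element of $H$ fixing $e_1+e_2$ preserves the support $\{1,2\}$, so it is diagonal and fixes $e_1$ and $e_2$; then $\delta_H(W)=1$.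

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Let $q\ge3$ and $d=\lfloor\log_q((q-1)m+1)\rfloor$. Then $d\ge1$, and $q^d\le(q-1)m+1$, that is, $\frac{q^d-1}{q-1}\le m$. Apply Proposition~\ref{prop:simplex} with $(U,K)$ of type (I), $n=m$ and $T$ cyclic and regular. It gives $\delta_H(W)=d$ with $\dim V=m$, so $\Gamma_q(m)\ge d$ by Lemma~\ref{lem:reduce}. The bound $\Gamma_q(m)\ge2$ is Proposition~\ref{prop:two}.

Let $q=2$, $m=2n$ and $d=\lfloor\log_2(n+1)\rfloor\ge1$, so that $2^d-1\le n$. Apply Proposition~\ref{prop:simplex} with $(U,K)$ of type (II) and $T$ cyclic and regular of degree $n$. Now $\dim V=2n=m$, and $\Gamma_2(m)\ge d$.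
\end{proof}

The hypothesis $q\ge3$ makes $K=\mathbb F_q^\times$ nontrivial. The first bound in (2) fails for $q=2$ and $m=1$: the group $\operatorname{Aut}(\mathbb F_2)$ is trivial, so $\Gamma_2(1)=0$, whereas $\lfloor\log_2 2\rfloor=1$.

\section{Two examples and a counting lemma}\label{sec:ideas}

Counting group elements in Lemma~\ref{lem:fixed}(b) does not give a logarithmic bound: the solvable groups $\mathbb F_q^\times\wr T$ above have order exponential in $m$. Irreducible solvable groups can be large in two ways, and each needs its own idea.

\begin{example}[many blocks]\label{ex:monomial}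
Let $H\le F^\times\wr S_m$ act on $V=F^m$, and let $W\le V$. An element $g\colon e_i\mapsto c_ie_{it}$ fixes $w=(w_1,\dots,w_m)$ if and only if $w_{it}=c_iw_i$ for all $i$. So $C_W(g)=\bigcap_iW_{i,it,c_i}$, where $W_{i,j,c}=\{w\in W:w_j=cw_i\}$. A proper fixed space therefore lies in a proper subspace $W_{i,j,c}$, and there are at most $(q-1)m^2$ of these. By Lemma~\ref{lem:fixed}(b), $\delta_H(W)\le k$ as soon as $q^k>(q-1)m^2$. The point is to test the blocks of $g$ one at a time instead of $g$ itself.
\end{example}

\begin{example}[a large field]\label{ex:semilinear}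
Let $V=L=\mathbb F_{q^m}$, and let $H$ be the group of maps $x\mapsto ax^\tau$ with $a\in L^\times$ and $\tau\in\operatorname{Gal}(L/\mathbb F_q)$. It is metacyclic and transitive on nonzero vectors. An additive map commuting with $L^\times$ is a multiplication by an element of $L$, and it commutes with the Galois group exactly when this element lies in $\mathbb F_q$. So $\operatorname{End}_H(V)=\mathbb F_q$ and $\dim V=m$; in particular, every pair $(q,m)$ occurs in the definition of $\Gamma_q(m)$. Here $|H|=m(q^m-1)$, but $H$ is a union of only $m$ cosets of $L^\times$. If $ax^\tau=x=a'x^\tau$ with $a\ne a'$, then $x=0$. So the fixed spaces of distinct elements of one coset intersect trivially. The next lemma shows that such a family costs at most $(q+1)q^{-k}$, however many members it has. Hence $\delta_H(W)\le k$ as soon as $q^k>(q+1)m$.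
\end{example}

\begin{lemma}\label{lem:spread}
Let $W_0\le W$ be finite-dimensional vector spaces over $\mathbb F_q$, and let $\mathcal X$ be a family of proper subspaces of $W$ containing $W_0$, any two of which intersect in $W_0$. For $k\ge1$, the proportion of tuples in $W^k$ that lie in $X^k$ for some $X\in\mathcal X$ is at most $(q+1)q^{-k}$.
\end{lemma}

\begin{proof}
Whether a tuple lies in $X^k$ depends only on its image in $(W/W_0)^k$, so we may assume $W_0=0$. Let $|W|=q^r$. If $r=0$, then $\mathcal X$ is empty. Let $r\ge1$ and $y=q^{r-1}$, so that $|W|=qy$ and $|X|\le y$ for $X\in\mathcal X$. The sets $X^k$ all contain the zero tuple, so the proportion in question is at most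
\[p=(qy)^{-k}\Bigl(1+\sum_{X\in\mathcal X}(|X|^k-1)\Bigr).\]
If $y=1$, every $X$ is zero and $p=q^{-k}$. Let $y\ge q$. For $1\le x\le y$,
\[x^k-1=(x-1)(1+x+\dots+x^{k-1})\le(x-1)\,\frac{y^k-1}{y-1}.\]
The sets $X\setminus\{0\}$ are disjoint subsets of $W\setminus\{0\}$, so $\sum_X(|X|-1)\le qy-1$. Moreover $\frac{qy-1}{y-1}=q+\frac{q-1}{y-1}\le q+1$. Therefore
\[p\le\frac{1+(q+1)(y^k-1)}{(qy)^k}\le\frac{(q+1)y^k}{(qy)^k}=(q+1)q^{-k}.\qedhere\]
\end{proof}

For the $q+1$ lines of a plane the proportion is $\bigl(1+(q+1)(q^k-1)\bigr)q^{-2k}$, which equals $1$ for $k=1$. This is the configuration of Proposition~\ref{prop:two}, and it is the reason why the value in Theorem~\ref{thm:B}(3) is $2$ and not $1$.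

In general we decompose $V$ into as many blocks as possible, as in Example~\ref{ex:monomial}. To treat a single block as in Example~\ref{ex:semilinear}, we must show that the group induced on it is a union of polynomially many cosets of a subgroup of the multiplicative group of a field.

\section{Quasi-primitive solvable groups}\label{sec:qp}

Let $M$ be a group and $U$ a finite-dimensional $FM$-module. It is \emph{completely reducible} if it is a direct sum of irreducible $FM$-modules, and \emph{homogeneous} if moreover all summands are isomorphic. The sum of all irreducible submodules of one isomorphism type is a \emph{homogeneous component}, and a completely reducible module is the direct sum of its homogeneous components.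

\medskip
\noindent\textbf{Clifford's theorem.} \emph{If $U$ is an irreducible $FK$-module and $M\trianglelefteq K$, then the restriction $U|_M$ is completely reducible, and $K$ permutes its homogeneous components transitively.} Applied to each summand, this shows that a completely reducible module stays completely reducible on restriction to a normal subgroup.

\begin{theorem}[P\'alfy \cite{Palfy}, Wolf \cite{Wolf}; see {\cite[Theorem~3.5]{MW}}]\label{thm:PW}
If a solvable group $S$ acts faithfully and completely reducibly on a nonzero finite vector space $Q$, then $|S|\le|Q|^\alpha/24^{1/3}$, where $\alpha=\frac{3\log48+\log24}{3\log9}$.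
\end{theorem}

We use only the consequence $|S|\le|Q|^{9/4}$. Indeed $\alpha<\frac94$ means $48^{12}\cdot24^4<3^{54}$, that is, $2^{60}<3^{38}$, and $2^{30}=1073741824<1162261467=3^{19}$.

An irreducible group $K\le\mathrm{GL}_F(U)$ is \emph{quasi-primitive} if $U|_M$ is homogeneous for every $M\trianglelefteq K$. For $A\le K$, let $F[A]$ be the $F$-span of $A$ in $\operatorname{End}_F(U)$, which is a subalgebra.

\begin{lemma}\label{lem:qp}
Let $F=\mathbb F_q$, and let $K\le\mathrm{GL}_F(U)$ be solvable and quasi-primitive with $\dim_FU=u$. Then $K$ has a normal subgroup $A$ such that $F[A]$ is a field and $|K:A|\le u^{13/2}$.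
\end{lemma}

Theorem~\ref{thm:PW} applied to $U$ itself gives a bound exponential in $u$. The proof finds instead an abelian section $B/A$ of order at most $u^2$ that controls $K/A$, and applies the theorem to it. For example, let $K=\mathrm{GL}(2,3)$, with normal subgroups $1$, $\{\pm1\}$, $Q_8$, $\mathrm{SL}(2,3)$, $K$. In the notation below, $A=\{\pm1\}$, $C=K$, $K/A\cong S_4$, $B=D=Q_8$, $|B/A|=4=u^2$ and $C/D\cong S_3$.

\begin{proof}
We write $[x,y]=x^{-1}y^{-1}xy$ and construct normal subgroups $A\le D\le C\le K$, bounding each index.

\emph{Step 1: the field.} Let $A$ be maximal among the abelian normal subgroups of $K$, and let $L=F[A]$, a commutative algebra. By quasi-primitivity, $U$ is a direct sum of copies of one simple $L$-module, which has the form $L/\mathfrak m$ for a maximal ideal $\mathfrak m$. Then $\mathfrak m$ annihilates $U$, so $\mathfrak m=0$ and $L$ is a field, say $|L|=q^a$. Thus $A\le L^\times$ is cyclic and $\dim_LU=u/a$. Let $C=C_K(A)$, a normal subgroup of $K$ that contains $A$ and acts $L$-linearly on $U$. Conjugation by $K$ preserves $A$, so it acts on $L$ by $F$-algebra automorphisms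 with kernel $C$. Hence $|K:C|\le|\operatorname{Gal}(L/F)|=a$.

\emph{Step 2: the section $B/A$.} It remains to bound $|C:A|$. Let $B/A$ be the product of all minimal normal subgroups of $K/A$ contained in $C/A$, with $B=A$ if $C=A$. Since $K$ is solvable, these subgroups are elementary abelian. Two distinct ones intersect trivially and therefore commute. So $B/A$ is abelian, and its Sylow $p$-subgroup, the product of those minimal normal subgroups that are $p$-groups, is a completely reducible $\mathbb F_pK$-module. We have $A\le Z(B)$ because $B\le C$, and $Z(B)$ is an abelian normal subgroup of $K$. So $Z(B)=A$ by the maximality of $A$.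

\emph{Step 3: $|B/A|\le(u/a)^2$.} Let $b_1,\dots,b_r$ represent the cosets of $A$ in $B$. They lie in $\operatorname{End}_L(U)$, an $L$-space of dimension $(u/a)^2$, so it suffices to show that they are linearly independent over $L$. For $b\in B$, conjugation by $b$ is an $L$-linear map on $\operatorname{End}_L(U)$, and $b^{-1}b_ib=\chi_i(b)\,b_i$, where $\chi_i(b)=[b_i,b]$ lies in $A\le L^\times$ because $B/A$ is abelian. If $\chi_i=\chi_j$, then $b^{-1}(b_ib_j^{-1})b=\chi_i(b)\chi_j(b)^{-1}b_ib_j^{-1}=b_ib_j^{-1}$ for all $b$, so $b_ib_j^{-1}\in Z(B)=A$ and $i=j$. Suppose that $\sum_i\lambda_ib_i=0$ is a nontrivial relation with the fewest nonzero coefficients. It has at least two, say $\lambda_i,\lambda_j\ne0$ with $i\neq j$. Choose $b$ with $\chi_i(b)\ne\chi_j(b)$. Conjugating the relation by $b$ and subtracting $\chi_j(b)$ times the relation removes $b_j$, keeps $b_i$ and introduces no new term. This contradicts minimality.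

\emph{Step 4: $C_C(B)=A$.} The group $C_C(B)$ is normal in $K$, contains $A$, and meets $B$ in $Z(B)=A$. If it were larger than $A$, then $C_C(B)/A$ would contain a minimal normal subgroup of $K/A$. This subgroup lies in $C/A$, hence in $B/A$, hence in $(C_C(B)\cap B)/A=1$, a contradiction.

\emph{Step 5: the kernel on $B/A$.} Let $D$ be the kernel of the action of $C$ on $B/A$; it contains $C_C(B)=A$. For $c\in D$ and $b\in B$ we have $[b,c]\in A\le Z(C)$. The identities $[bb',c]=[b,c]^{b'}[b',c]$ and $[b,cc']=[b,c'][b,c]^{c'}$ therefore show that $[b,c]$ is multiplicative in $b\in B$ and in $c\in D$. Also $[b,c]=1$ for $b\in A$. So $c\mapsto(bA\mapsto[b,c])$ is a homomorphism $D\to\operatorname{Hom}(B/A,A)$ with kernel $C_C(B)=A$. Write $B/A$ as a direct product of cyclic groups. A cyclic group of order $e$ has $\gcd(e,|A|)\le e$ homomorphisms to the cyclic group $A$, so $|\operatorname{Hom}(B/A,A)|\le|B/A|$. Hence $|D:A|\le|B/A|$.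

\emph{Step 6: the image on $B/A$.} Let $Q$ run over the nontrivial Sylow subgroups of $B/A$. By Step 2 and Clifford's theorem, $C\trianglelefteq K$ acts completely reducibly on $Q$, so $|C:C_C(Q)|\le|Q|^{9/4}$ by Theorem~\ref{thm:PW}. Since $D=\bigcap_QC_C(Q)$ (and $D=C$ if $B=A$), we get $|C:D|\le\prod_Q|Q|^{9/4}=|B/A|^{9/4}$.

Altogether,
\[|K:A|=|K:C|\,|C:D|\,|D:A|\le a\,|B/A|^{13/4}\le a\,(u/a)^{13/2}\le u^{13/2}.\qedhere\]
\end{proof}

\section{The upper bound and its consequences}\label{sec:upper}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Let $G$ be solvable, $V$ an irreducible $G$-module, $F=\operatorname{End}_G(V)=\mathbb F_q$, $m=\dim V$, and $W\le V$. Let $q^k>(q+1)m^{13/2}$. We show that $\delta_G(W)\le k$.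

\emph{Blocks.} Among the decompositions $V=U_1\oplus\dots\oplus U_n$ into nonzero subspaces permuted transitively by $G$, choose one with $n$ maximal; the trivial decomposition $n=1$ is allowed, and $n\le m$. All $U_i$ have the same dimension $u$, and $m=nu$. Let $\pi_i\colon V\to U_i$ be the projections, $N_i$ the stabilizer of $U_i$ in $G$, and $K_i\le\mathrm{GL}_F(U_i)$ the group induced by $N_i$ on $U_i$.

\emph{$K_i$ is quasi-primitive.} Fix $i$, and choose $g_j\in G$ with $U_ig_j=U_j$ for $1\le j\le n$, with $g_i=1$. If $g\in G$ and $U_jg=U_l$, then $g_jgg_l^{-1}\in N_i$. Let $Y$ be an $N_i$-invariant subspace of $U_i$. Then $Yg_jg=Y(g_jgg_l^{-1})g_l=Yg_l$, so $\bigoplus_jYg_j$ is a $G$-submodule of $V$ that meets $U_i$ in $Y$. Since $V$ is irreducible, $Y=0$ or $Y=U_i$, and $K_i$ is irreducible. Now let $M\trianglelefteq K_i$, and let $Y_1,\dots,Y_t$ be the homogeneous components of $U_i|_M$. By Clifford's theorem $N_i$ permutes them transitively. Then $V=\bigoplus_{s,j}Y_sg_j$, and $Y_sg_jg=Y_s(g_jgg_l^{-1})g_l=Y_{s'}g_l$ for some $s'$, so $G$ permutes these $nt$ subspaces. It does so transitively,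 since $Y_sg_j$ is a translate of $Y_s$ and the $Y_s$ are translates of $Y_1$. The maximality of $n$ forces $t=1$. Lemma~\ref{lem:qp} now gives $A_i\trianglelefteq K_i$ with $F[A_i]$ a field and $|K_i:A_i|\le u^{13/2}$.

\emph{Testing blocks.} For $1\le i,j\le n$ let $S_{ij}$ be the set of isomorphisms $g|_{U_i}\colon U_i\to U_j$, where $g\in G$ and $U_ig=U_j$. For $\sigma\in S_{ij}$ put
\[W_\sigma=\{w\in W:(w\pi_i)\sigma=w\pi_j\},\]
a subspace of $W$. Let $g\in G$, with $U_ig=U_{j(i)}$ and $\sigma_i=g|_{U_i}\in S_{i,j(i)}$. From $wg=\sum_i(w\pi_i)g$ and $(w\pi_i)g\in U_{j(i)}$ we get $(wg)\pi_{j(i)}=(w\pi_i)\sigma_i$. As $i\mapsto j(i)$ is a permutation, $wg=w$ if and only if $(w\pi_i)\sigma_i=w\pi_{j(i)}$ for all $i$. Thus $C_W(g)=\bigcap_iW_{\sigma_i}$, and every proper fixed space is contained in a member of the family $\mathcal X$ of all proper subspaces $W_\sigma$.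

\emph{Grouping into cosets.} Fix $(i,j)$ and $g_0\in G$ with $U_ig_0=U_j$, and let $\sigma_0=g_0|_{U_i}$. The elements $g$ with $U_ig=U_j$ form the coset $N_ig_0$, so $S_{ij}=K_i\sigma_0$. Writing $K_i$ as a union of right cosets of $A_i$, we see that $S_{ij}$ is a union of at most $u^{13/2}$ sets $A_i\tau$, where $\tau\colon U_i\to U_j$ is an isomorphism. Fix such a set, and let $W_0=W\cap\ker\pi_i\cap\ker\pi_j$. Every $W_\sigma$ with $\sigma\in A_i\tau$ contains $W_0$. Let $a\ne a'$ in $A_i$ and $w\in W_{a\tau}\cap W_{a'\tau}$. Then $(w\pi_i)a\tau=w\pi_j=(w\pi_i)a'\tau$, so $(w\pi_i)(a-a')=0$. The element $a-a'$ is nonzero in the field $F[A_i]$, hence invertible on $U_i$. So $w\pi_i=0$, then $w\pi_j=0$, and $w\in W_0$. The proper subspaces among the $W_\sigma$, $\sigma\in A_i\tau$, therefore satisfy the hypothesis of Lemma~\ref{lem:spread}.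

\emph{Counting.} Sum the bound of Lemma~\ref{lem:spread} over the $n^2$ pairs $(i,j)$ and the at most $u^{13/2}$ sets $A_i\tau$ for each pair. The proportion of tuples in $W^k$ that lie in $X^k$ for some $X\in\mathcal X$ is at most
\[n^2u^{13/2}(q+1)q^{-k}\le(nu)^{13/2}(q+1)q^{-k}=m^{13/2}(q+1)q^{-k}<1 .\]
By Lemma~\ref{lem:fixed}(b), $\delta_G(W)\le k$. Finally, $q^k>(q+1)m^{13/2}$ means $k>\frac{13}2\log_qm+\log_q(q+1)$. The least such integer is the bound displayed in (1), and it is positive.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3), (4) and the last assertion]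
(3) If $m^{13/2}\le q-1$, then $(q+1)m^{13/2}\le q^2-1<q^2$, so $\Gamma_q(m)\le2$ by (1). Since $m\ge2$, we have $q\ge2^{13/2}+1\ge3$, so $\Gamma_q(m)\ge2$ by (2).

(4) We use $\lfloor x\rfloor>x-1$ and $\log_q(q+1)<2$. For $q\ge3$, parts (2) and (1) give
\[\log_qm-1<\log_q((q-1)m+1)-1<\Gamma_q(m)\le\tfrac{13}2\log_qm+\log_q(q+1)+1<\tfrac{13}2\log_qm+3 .\]
So $\Gamma_q(m)$ is bounded on $\mathcal S$ if and only if $\log_qm$ is.

For fixed $q\ge3$, the same inequalities give $\Gamma_q(m)=\Theta(\log m)$. For $q=2$ and even $m$ we get in the same way $\log_2m-2<\log_2(\frac m2+1)-1<\Gamma_2(m)<\frac{13}2\log_2m+3$.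
\end{proof}

\begin{remark}
Solvability is used in the upper bound only through Lemma~\ref{lem:qp} (Steps 2 and 6), and the bound fails without it. Let $H=\mathrm{GL}(m,q)$ act on $V=\mathbb F_q^m$ with $m\ge2$. For a nonzero functional $f$ and $0\ne x\in\ker f$, the transvection $v\mapsto v+f(v)x$ has fixed space $\ker f$. So every hyperplane of $V$ is a fixed space, and $\delta_H(V)=m$ by Lemma~\ref{lem:fixed}(a).
\end{remark}

\begin{thebibliography}{9}

\bibitem{IMS}
\emph{Intersections of Maximal Subgroups in Finite Solvable Groups},
\texttt{https://\allowbreak site-1836811.\allowbreak mozfiles.com/\allowbreak files/\allowbreak 1836811/\allowbreak Intersections\_\allowbreak of\_\allowbreak Maximal\_\allowbreak Subgroups\_\allowbreak in\_\allowbreak Finite\_\allowbreak Solvable\_\allowbreak Groups.pdf}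

\bibitem{MW}
Manz and Wolf, \emph{Representations of Solvable Groups}.

\bibitem{Palfy}
P. P. P\'alfy, J. Algebra 77 (1982), 127--137.

\bibitem{Wolf}
T. R. Wolf, Canad. J. Math. 34 (1982), 1097--1111.

\end{thebibliography}
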